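\title{Horofunction compactifications of normed spaces\\ and the faces of the dual ball}

\begin{abstract}
Is the horofunction compactification of a finite dimensional normed space homeomorphic to the dual unit ball, by a map that sends each stratum of the boundary onto the relative interior of a face? We show that the answer is no in every dimension $n\ge 3$. For one explicit norm a stratum contains a disk while all proper faces of the dual ball have dimension at most one; for another norm a stratum contains a Hilbert cube. In the positive direction, averaging gradients against a Gaussian measure gives, for every norm, a continuous surjection from the compactification onto the dual ball. It is a homeomorphism of the required kind if and only if the set of faces of the dual ball is closed in the Hausdorff metric. This condition always holds in dimension at most two, so three is the smallest dimension in which the answer is no.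
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The question}

Let $X$ be a finite dimensional real normed space with norm $\|\cdot\|$, and let $C(X)$ be the space of continuous real functions on $X$ with the topology of uniform convergence on compact sets. For $p\in X$ define $\iota(p)\in C(X)$ by
\[
\iota(p)(x)=\|x-p\|-\|p\|.
\]
The number $\iota(p)(x)$ measures how much farther $p$ is from $x$ than from the origin. It is bounded by $\|x\|$ however far away $p$ is, so these functions have limits as $p$ tends to infinity. The map $\iota$ is a topological embedding and the closure $\overline X^h$ of $\iota(X)$ is compact (Lemma~\ref{lem:basic} recalls the proof). The space $\overline X^h$ is the \emph{horofunction compactification} of $X$, and the elements of $\partial\overline X^h=\overline X^h\setminus\iota(X)$ are the \emph{horofunctions}. Two horofunctions $f,g$ are equivalent if $f-g$ is bounded on $X$. Following Kapovich and Leeb, the partition of $\partial\overline X^h$ into equivalence classes is called the stratification of the boundary; we call the classes \emph{strata}.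

Let $K\subset X^*$ be the closed unit ball of the dual norm. A \emph{face} of $K$ is a nonempty convex subset $E\subset K$ such that every segment in $K$ with an interior point in $E$ has both endpoints in $E$. It is \emph{proper} if $E\neq K$, and $\operatorname{relint}E$ is its interior relative to its affine hull. A point $y$ is \emph{extreme} if $\{y\}$ is a face.

\begin{example}\label{ex:first}
(a) For $X=\mathbb R$ the function $|x-p|-|p|$ tends to $-x$ as $p\to+\infty$ and to $x$ as $p\to-\infty$. So $\overline X^h$ is a closed interval, and the two horofunctions are the endpoints of $K=[-1,1]$, read as linear functionals.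

(b) For a Euclidean norm, $|x-p|-|p|=(|x|^2-2\langle x,p\rangle)/(|x-p|+|p|)$ tends to $-\langle x,e\rangle$ if $|p|\to\infty$ and $p/|p|\to e$. The difference of two distinct linear functions is unbounded, so each stratum is one point, and the strata correspond to the points of the sphere $\partial K$.

(c) For $\|x\|=|x_1|+|x_2|$ on $\mathbb R^2$ we have $K=[-1,1]^2$, and $\iota(p)(x)$ is the sum of the two functions $|x_i-p_i|-|p_i|$. By (a), $\overline X^h$ is the square $[-\infty,\infty]^2$. There are eight strata: the four functions $\pm x_1\pm x_2$, one for each vertex of $K$, and four one-parameter families such as $x_2+|x_1-p_1|-|p_1|$, $p_1\in\mathbb R$, one for each edge.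
\end{example}

In each case $\overline X^h$ is a copy of $K$ in which the strata are the relative interiors of the proper faces. Call a homeomorphism $\Psi:\overline X^h\to K$ \emph{stratified} if it maps $\partial\overline X^h$ onto the sphere $\partial K$ and maps each stratum (bijectively) onto the relative interior of a face of $K$. It is known (Schilling and Ji) that a stratified homeomorphism exists whenever the norm is polyhedral. The following question comes from \cite{thesis}.

\begin{quote}
\emph{Does every finite dimensional normed space $X$ admit a stratified homeomorphism $\overline X^h\to K$?}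
\end{quote}

There is a reason to guess that it does. For a nonempty compact convex set $E\subset X^*$ let $h_E(x)=\max_{y\in E}\langle y,x\rangle$ be its support function, so that $\|x\|=h_K(x)$. For a face $E$ of $K$ and $p\in X$ put
\begin{equation}\label{eq:B}
B(E,p)(x)=h_E(x-p)-h_E(-p).
\end{equation}
Then $B(K,p)=\iota(p)$ and $B(E,0)=h_E$, and all functions in Example~\ref{ex:first} have this form. For every norm and every proper face $E$, the functions $B(E,p)$ are horofunctions, they lie in one stratum that contains no $B(E',p')$ with $E'\ne E$, and they depend on exactly $\dim E$ parameters (Lemma~\ref{lem:B}). They are Walsh's Busemann points; we use no outside result about them. So each open face has a natural counterpart in the boundary, and the guess would be right if there were no other horofunctions and the pieces fitted together as the faces do.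

\subsection{Results}

The guess is wrong. In the first theorem $|\cdot|$ is the Euclidean norm.

\begin{theorem}\label{thm:pillow}
Let $n\ge3$, write points of $\mathbb R^n$ as $(s,t,z)\in\mathbb R\times\mathbb R^{n-2}\times\mathbb R$, and let
\[
K=\{(s,t,z):\ |s|\le1,\ |z|\le1,\ |t|^2\le(1-s^2)(1-z^2)\}.
\]
Then $K$ is the dual unit ball of an $n$-dimensional normed space $X$, and there is no stratified homeomorphism $\overline X^h\to K$.
\end{theorem}

Even the homeomorphism type of $\overline X^h$ can be wrong.

\begin{theorem}\label{thm:cube}
For every $n\ge3$ there is an $n$-dimensional normed space $X$ for which a single stratum of $\partial\overline X^h$ contains a subspace homeomorphic to the Hilbert cube $[-1,1]^{\mathbb N}$. Consequently $\overline X^h$ embeds in no $\mathbb R^m$; in particular it is not homeomorphic to a ball.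
\end{theorem}

To state the positive result, choose linear coordinates on $X$, so that $X=X^*=\mathbb R^n$ with the standard inner product as pairing, and let $\gamma$ be the standard Gaussian measure on $\mathbb R^n$. Elements of $\overline X^h$ are convex, hence differentiable almost everywhere, and we define
\begin{equation}\label{eq:Phi}
\Phi(f)=\int_X\nabla f(r)\,d\gamma(r),\qquad f\in\overline X^h .
\end{equation}

\begin{theorem}\label{thm:class}
Let $X$ be a finite dimensional normed space with dual unit ball $K$. Then $\Phi$ is a continuous surjection of $\overline X^h$ onto $K$, and the following are equivalent.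
\begin{enumerate}
\item[(i)] The set of faces of $K$ is closed in the Hausdorff metric.
\item[(ii)] Every horofunction has the form $B(E,p)$ with $E$ a proper face of $K$ and $p\in X$.
\item[(iii)] $\Phi:\overline X^h\to K$ is a homeomorphism.
\item[(iv)] There is a stratified homeomorphism $\Psi:\overline X^h\to K$ that maps the stratum of $h_E$ onto $\operatorname{relint}E$ for each proper face $E$.
\end{enumerate}
When these conditions hold, $\Phi$ itself has the properties in {\rm(iv)}.
\end{theorem}

\begin{corollary}\label{cor:low}
If $\dim X\le2$, or the norm is polyhedral, or $K$ is strictly convex, then $\Phi$ is a stratified homeomorphism. In particular, $n=3$ is the smallest dimension in which a stratified homeomorphism can fail to exist.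
\end{corollary}

Condition (iv) prescribes which face each stratum goes to, while the question allows any matching. The failure of (i) therefore does not answer the question by itself, and Theorem~\ref{thm:pillow} needs its own argument. We do not classify the norms in dimension $n\ge3$ that admit a stratified homeomorphism with a different matching of strata and faces.

\subsection{The mechanism}

Convex duality turns $\iota(p)$ into the affine function $y\mapsto\langle y,p\rangle+\|p\|$ on $K$, and a horofunction into a limit $g$ of such functions. The horofunction has the form $B(E,p)$ exactly when $g$ is affine on a face $E$ and infinite elsewhere. But the relevant limit evaluates the $j$th affine function at a moving point $y_j\to y$. If extreme points of $K$ accumulate at the interior points of an edge, the moving point can leave the edge, and $g$ records how $\partial K$ curves away from the edge. This produces the extra horofunctions of Sections~\ref{sec:pillow} and~\ref{sec:cube}. Section~\ref{sec:closed} shows that they cannot occur when limits of faces are faces. Section~\ref{sec:gauss} studies $B(E,p)$ and $\Phi$,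 and Section~\ref{sec:proof} completes the proofs of Theorem~\ref{thm:class} and Corollary~\ref{cor:low}.

\section{Preliminaries}\label{sec:prelim}

Throughout, $X=X^*=\mathbb R^n$ as above, and $|\cdot|$ is the Euclidean norm.

\subsection{Horofunctions}

\begin{lemma}\label{lem:basic}
\begin{enumerate}
\item[(a)] $\overline X^h$ is compact and metrizable, and its elements are convex, $1$-Lipschitz for $\|\cdot\|$, and vanish at $0$.
\item[(b)] If $\|p_m\|\to\infty$ and $\iota(p_m)\to f$, then $f$ is a horofunction.
\item[(c)] $\partial\overline X^h$ is closed, and $\iota$ is a topological embedding.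
\end{enumerate}
\end{lemma}

\begin{proof}
The space $C(X)$ is metrizable because $X$ is a countable union of compact balls. The three properties in (a) hold for each $\iota(p)$ and pass to limits, and compactness follows from the Arzel\`a--Ascoli theorem.

Let $Z$ be the set of $f\in\overline X^h$ with $\min_{\|x\|\le R}f(x)=-R$ for all $R>0$. It is closed, and it is disjoint from $\iota(X)$ because $\iota(p)\ge-\|p\|$. If $\|p\|\ge R$, then $\iota(p)\ge-R$ on the ball of radius $R$, with equality at $Rp/\|p\|$. So the limit $f$ in (b) lies in $Z$, which proves (b). If $f=\lim\iota(p_m)$ is not in $Z$, then $(p_m)$ has a bounded subsequence, hence one that converges to some $p$, and $f=\iota(p)$ because $|\iota(p)-\iota(p')|\le2\|p-p'\|$. Thus $\partial\overline X^h=Z$ is closed. Finally, $\iota$ is injective since $p$ is the only minimum point of $\iota(p)$. If $\iota(p_m)\to\iota(p)$, then $(p_m)$ is bounded by (b), and each of its limit points $p'$ satisfies $\iota(p')=\iota(p)$; so $p_m\to p$.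
\end{proof}

\subsection{Convex sets and faces}

A nonempty compact convex set $E$ is recovered from its support function: by the separation theorem,
\begin{equation}\label{eq:support}
E=\{y:\ \langle y,x\rangle\le h_E(x)\text{ for all }x\}.
\end{equation}
Hence every compact convex set $K=-K$ with $0$ in its interior is the dual unit ball of the norm $h_K$. Let $V(E)$ be the linear span of $E-E$. Then $\dim V(E)=\dim E$, and $V(E)^\perp$ consists of the $v$ for which $\langle\cdot,v\rangle$ is constant on $E$. Since $h_E(w)+h_E(-w)$ is the difference between the maximum and the minimum of $\langle\cdot,w\rangle$ on $E$,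
\begin{equation}\label{eq:width}
h_E(w)+h_E(-w)>0\qquad\text{for } 0\ne w\in V(E).
\end{equation}
The supporting hyperplane theorem, applied in the affine hull of $E$, says: if $y\in E\setminus\operatorname{relint}E$, there is $0\neq w\in V(E)$ with $\langle y,w\rangle=h_E(w)$.

We use the following facts about the faces of $K$; see \cite[\S18]{Rock}.
\begin{enumerate}
\item[(F1)] Faces are closed, and $K$ is the disjoint union of their relative interiors. We write $F(y)$ for the face with $y\in\operatorname{relint}F(y)$.
\item[(F2)] If $C\subset K$ is convex and $\operatorname{relint}C$ meets a face $E$, then $C\subset E$. (A point $y\in E\cap\operatorname{relint}C$ is interior to a segment from any other point of $C$ to a third point of $C$.) In particular $F(y)$ is the smallest face that contains $y$.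
\item[(F3)] A face of a face is a face. The set where a linear function attains its minimum over a face $F$ is a face.
\item[(F4)] If $E\subsetneq F$ are faces, then $E\cap\operatorname{relint}F=\emptyset$ and $\dim E<\dim F$. (The first claim is (F2). If the dimensions were equal, $\operatorname{relint}E$ would be open in the affine hull of $F$, hence contained in $\operatorname{relint}F$.) In particular $\partial K$ is the union of the relative interiors of the proper faces.
\end{enumerate}
The faces of $K$ on which a linear function attains its minimum over $K$ are called exposed. Not every face is exposed: if $K$ is the convex hull of two disjoint disks of equal radius in the plane, the only supporting line at an endpoint of an edge contains the whole edge.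

The \emph{Hausdorff distance} $d_H(A,A')$ of nonempty compact sets is the least $\rho$ such that each set lies in the closed $\rho$-neighborhood of the other. If $A_j\to A$, then every point of $A$ is a limit of points $a_j\in A_j$, every limit point of a sequence $a_j\in A_j$ lies in $A$, and $A$ is convex if the $A_j$ are. For convex sets $|h_A(x)-h_{A'}(x)|\le d_H(A,A')\,|x|$. By the Blaschke selection theorem, a sequence of nonempty compact convex sets in a fixed ball has a convergent subsequence.

\subsection{Conjugate functions}

A function $g:\mathbb R^n\to(-\infty,\infty]$ is \emph{proper} if $\operatorname{dom}g=\{g<\infty\}$ is nonempty. Its \emph{conjugate} is $g^*(x)=\sup_y[\langle y,x\rangle-g(y)]$. The Fenchel--Moreau theorem states that if $g$ is proper, convex and lower semicontinuous, then so is $g^*$, and $g^{**}=g$; such a $g$ is therefore determined by $g^*$. Let $I_E$ be the function equal to $0$ on $E$ and $+\infty$ off $E$. For $E$ nonempty, compact and convex, $p\in X$ and $c\in\mathbb R$, the definition gives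
\begin{equation}\label{eq:dict}
\bigl(I_E+\langle\cdot,p\rangle+c\bigr)^*=h_E(\cdot-p)-c .
\end{equation}
So $B(E,p)$ is the conjugate of $I_E+\langle\cdot,p\rangle+h_E(-p)$, an affine function on $E$ with minimum $0$, extended by $+\infty$.

\section{A stratum that is too large}\label{sec:pillow}

We prove Theorem~\ref{thm:pillow}. For $n=3$ the body $K$ is a pillow: it lies between the graphs $t=\pm G(s,z)$ over the square $[-1,1]^2$, where
\[
G(s,z)=u(s)u(z),\qquad u(r)=\sqrt{1-r^2},
\]
and the boundary of the square is its seam. The plan is a dimension count: the proper faces of $K$ are points and segments, while one stratum contains a two-parameter family.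

\begin{lemma}\label{lem:pillowfaces}
The set $K$ of Theorem~\ref{thm:pillow} is compact, convex and symmetric, with $0$ in its interior. Every point of $\partial K$ with $|s|<1$ and $|z|<1$ is extreme, and every proper face has dimension at most $1$.
\end{lemma}

\begin{proof}
We have $u'=-r/u$ and $u''=-1/u^3$. On the open square, $G_{ss}=u''(s)u(z)<0$ and
\[
G_{ss}G_{zz}-G_{sz}^2=\frac{1}{u(s)^2u(z)^2}-\frac{s^2z^2}{u(s)^2u(z)^2}=\frac{1-s^2z^2}{(1-s^2)(1-z^2)}>0 .
\]
So $G$ is strictly concave on the open square and, by continuity, concave on the closed square. Hence $K=\{|t|\le G(s,z)\}$ is convex. It is compact and symmetric, and $0$ is interior because $G(0,0)=1$.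

Let $y_0=(s_0,t_0,z_0)\in\partial K$ with $|s_0|,|z_0|<1$. Then $|t_0|=G(s_0,z_0)$, since otherwise $y_0$ would be interior. If $y_0$ is not extreme, then $\dim F(y_0)\ge1$ and $y_0$ is the midpoint of points $y_1\ne y_2$ of $K$, $y_i=(s_i,t_i,z_i)$, so close to $y_0$ that $(s_i,z_i)$ lie in the open square. If $(s_1,z_1)\neq(s_2,z_2)$, strict concavity gives
\[
|t_0|\le\tfrac12(|t_1|+|t_2|)\le\tfrac12\bigl(G(s_1,z_1)+G(s_2,z_2)\bigr)<G(s_0,z_0).
\]
If $(s_1,z_1)=(s_2,z_2)$, then $t_1\ne t_2$ lie in the Euclidean ball of radius $G(s_0,z_0)$, and their midpoint $t_0$ lies in the open ball. Both cases contradict $|t_0|=G(s_0,z_0)$.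

Every other point $y_0$ of $\partial K$ lies in one of the four sets $K\cap\{z=\pm1\}$, $K\cap\{s=\pm1\}$. On these $G=0$, so they are the segments $\{(s,0,\pm1):|s|\le1\}$ and $\{(\pm1,0,z):|z|\le1\}$. They are faces by (F3), so $F(y_0)$ lies in a segment by (F2). Every proper face is $F(y_0)$ for some $y_0\in\partial K$, by (F4).
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.6]
\draw[->,gray] (-1.3,0)--(1.35,0) node[right] {$t$};
\draw[->,gray] (0,-1.2)--(0,1.3) node[above] {$z$};
\draw[thick] (0,0) ellipse (1 and 1);
\draw[thick,dashed] (0,0) ellipse (0.8 and 1);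
\draw[thick,dotted] (0,0) ellipse (0.6 and 1);
\fill (0,1) circle (1.2pt);
\end{tikzpicture}
\caption{Slices of the body $K=\{|s|\le1,\ |z|\le1,\ t^2\le(1-s^2)(1-z^2)\}\subset\mathbb R^3$ by the planes $s=0$ (solid), $s=\frac35$ (dashed) and $s=\frac45$ (dotted). Each is an ellipse $t^2/(1-s^2)+z^2\le1$ through the marked point $(t,z)=(0,1)$, where the plane meets the edge $\{(s,0,1):|s|\le1\}$. The curvature of the ellipse at that point is $1/(1-s^2)$, so it varies along the edge.}\label{fig:slices}
\end{figure}

Let $X$ be $\mathbb R^n$ with the norm $h_K$, and write points of $X$ as $x=(a,b,c)$. We maximize $as+\langle b,t\rangle+cz$ over $K$ one variable at a time. The maximum over $t$ replaces $\langle b,t\rangle$ by $|b|u(s)u(z)$. As $z$ runs through $[-1,1]$, the vector $(u(z),z)$ runs through the unit vectors with nonnegative first coordinate, so by the Cauchy--Schwarz inequality the maximum of $|b|u(s)u(z)+cz$ is the length of the vector $(|b|u(s),c)$. Therefore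
\begin{equation}\label{eq:pillownorm}
\|(a,b,c)\|=\max_{|s|\le1}\Bigl[as+\sqrt{c^2+|b|^2(1-s^2)}\Bigr].
\end{equation}

Which sequences should one try? Consider the edge $J=\{(s,0,1):|s|\le1\}$, with $h_J(a,b,c)=|a|+c$. For large $c$, formula \eqref{eq:pillownorm} reads approximately $c+\max_s[as+|b|^2(1-s^2)/(2c)]$. Along a ray, with $a,b$ bounded and $c\to\infty$, the second term vanishes and one finds the functions $c+|a+\beta|-|\beta|=B(J,(-\beta,0,0))$, the expected one-parameter family. Along a parabola $|b|^2=2\kappa c$ the second term survives as $\kappa(1-s^2)$. It reflects the varying curvature in Figure~\ref{fig:slices}, and it is insensitive to bounded changes of $b$, which alter $|b|^2/c$ only by $O(c^{-1/2})$. So $\kappa$ is a second parameter. For $\kappa\ge0$ put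
\[
\eta_\kappa(r)=\max_{|s|\le1}\bigl[rs+\kappa(1-s^2)\bigr].
\]
Then $\eta_0(r)=|r|$. For $\kappa>0$ the unconstrained maximum is at $s=r/(2\kappa)$, so $\eta_\kappa(r)=\kappa+r^2/(4\kappa)$ if $|r|\le2\kappa$ and $\eta_\kappa(r)=|r|$ otherwise.

\begin{lemma}\label{lem:pillowhoro}
For $\beta\in\mathbb R$ and $\kappa\ge0$ the function
\[
f_{\beta,\kappa}(a,b,c)=c+\eta_\kappa(a+\beta)-\eta_\kappa(\beta)
\]
is a horofunction. All $f_{\beta,\kappa}$ lie in one stratum, and $(\beta,\kappa)\mapsto f_{\beta,\kappa}$ is continuous and injective.
\end{lemma}

\begin{proof}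
Fix a unit vector $e\in\mathbb R^{n-2}$; this is where $n\ge3$ is used. Let $p_m=-(\beta,\sqrt{2\kappa m}\,e,m)$, and let $x=(a,b,c)$ range over a compact set. Put $A_m=c+m$ and $B_m=|b+\sqrt{2\kappa m}\,e|^2$, so that $A_m=m+O(1)$ and $B_m=2\kappa m+O(\sqrt m)$ uniformly in $x$. For large $m$ we have $A_m>0$ and
\[
\sqrt{A_m^2+B_m(1-s^2)}-A_m=\frac{B_m(1-s^2)}{\sqrt{A_m^2+B_m(1-s^2)}+A_m}.
\]
The square root lies between $A_m$ and $A_m+B_m/(2A_m)$, so the denominator is $2m+O(1)$, and the quotient tends to $\kappa(1-s^2)$ uniformly in $s$ and $x$. By \eqref{eq:pillownorm}, $\|x-p_m\|-m\to c+\eta_\kappa(a+\beta)$ uniformly on compact sets. Subtracting the value at $x=0$ gives $\iota(p_m)\to f_{\beta,\kappa}$, and $f_{\beta,\kappa}$ is a horofunction by Lemma~\ref{lem:basic}(b).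

Since $|r|\le\eta_\kappa(r)\le|r|+\kappa$, each $f_{\beta,\kappa}$ is at bounded distance from $f_{0,0}=h_J$. Continuity follows from $|\eta_\kappa(r)-\eta_{\kappa'}(r')|\le|r-r'|+|\kappa-\kappa'|$. For injectivity, consider the largest open subset of $\mathbb R$ on which $a\mapsto f_{\beta,\kappa}(a,0,0)$ is locally affine with slope $\pm1$. By the formula for $\eta_\kappa$, its complement is the interval $[-\beta-2\kappa,-\beta+2\kappa]$, whose midpoint and length determine $\beta$ and $\kappa$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:pillow}]
Suppose that $\Psi$ is a stratified homeomorphism, and let $\mathcal C$ be the stratum of Lemma~\ref{lem:pillowhoro}. Then $\Psi(\mathcal C)=\operatorname{relint}F$ for a face $F$, and $F\ne K$ because $\Psi(\mathcal C)\subset\partial K$. By Lemma~\ref{lem:pillowfaces}, $\operatorname{relint}F$ is a point or an open segment, so it embeds in $\mathbb R$. Restricting $(\beta,\kappa)\mapsto\Psi(f_{\beta,\kappa})$ to a circle in the half-plane $\kappa\ge0$ gives a continuous injection of a circle into $\mathbb R$. There is none: both arcs from the minimum point to the maximum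 point take every intermediate value.
\end{proof}

\begin{remark}\label{rem:cylinder}
The factor $1-s^2$ is essential. Without it $K$ is a cylinder, the norm is $|a|+\sqrt{c^2+|b|^2}$, and along the same sequences $\|x-p_m\|-m\to c+|a+\beta|+\kappa$; the constant $\kappa$ cancels in $\iota(p_m)$. For the pillow, condition (i) of Theorem~\ref{thm:class} fails: the extreme points $(0,u(z)e,z)$ tend, as $z\to1$, to the midpoint $(0,0,1)$ of $J$, which is not extreme.
\end{remark}

\section{A Hilbert cube in one stratum}\label{sec:cube}

We prove Theorem~\ref{thm:cube}, first for $n=3$. In Section~\ref{sec:pillow} the norm near the direction $(0,0,1)$ was approximately $c+\max_s[as+(b^2/c)\,w(s)]$ with one profile $w(s)=\frac12(1-s^2)$. To obtain infinitely many parameters we let the profile depend on the scale $u=\log(|b|/c)$, which tends to $-\infty$ along every parabola, and we make the dependence quasi-periodic, so that the profiles seen as $u\to-\infty$ accumulate on an infinite dimensional family. It is easiest to prescribe the norm and to obtain $K$ by conjugation in $b$. Two things are needed: concavity in $s$, which makes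 $K$ convex, and convexity in $b$, which makes the norm come out as prescribed.

\subsection{The body}

Choose $\omega_k\in(0,\frac14]$, $k\ge1$, linearly independent over $\mathbb Q$; for instance $\omega_k=\tau^k$ with $\tau\in(0,\frac14]$ transcendental. For $|s|\le1$ and $u,b\in\mathbb R$ put
\[
w(s,u)=1+\sum_{k\ge1}2^{-k}\bigl(1+\tfrac12\sin(\omega_ku)\bigr)(1-s^{2k}),\qquad q_s(b)=b^2\,w(s,\log|b|),\quad q_s(0)=0 .
\]
The functions $1-s^{2k}$ are concave and even with values in $[0,1]$, and their coefficients lie in $[\frac12 2^{-k},\frac32 2^{-k}]$. So $w$ is continuous, concave and even in $s$, and $1\le w\le\frac52$. The series may be differentiated termwise in $u$, as the derived series converge uniformly, and $\omega_k\le\frac14$ gives $|w_u|\le\frac18$ and $|w_{uu}|\le\frac1{32}$. For $b>0$,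
\[
q_s'(b)=b\,(2w+w_u),\qquad q_s''(b)=2w+3w_u+w_{uu}\ge2-\tfrac38-\tfrac1{32}>0 .
\]
This is why the frequencies are small. The function $q_s$ is even, $b^2\le q_s(b)\le\frac52b^2$, and $|q_s'(b)|\le6|b|$. Hence $q_s$ is $C^1$ on $\mathbb R$ with $q_s'(0)=0$, its derivative is increasing, and $q_s$ is convex.

Let $\varphi(s,t)=\sup_{b}[bt-q_s(b)]$. For each $b$ the function $(s,t)\mapsto bt-q_s(b)$ is continuous and convex on $[-1,1]\times\mathbb R$, so $\varphi$ is convex and lower semicontinuous. It is even in $s$ and in $t$. The conjugate of $\lambda b^2$ is $t^2/(4\lambda)$, so the bounds on $q_s$ give $\frac{t^2}{10}\le\varphi(s,t)\le\frac{t^2}4$. Therefore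
\[
K=\{(s,t,z):\ |s|\le1,\ |z|+\varphi(s,t)\le1\}
\]
is closed, convex and symmetric. It is bounded because $t^2\le10$ on $K$, and it contains the neighborhood $\{|s|\le1,\ |z|+t^2/4\le1\}$ of $0$. Let $X$ be $\mathbb R^3$ with the norm $h_K$.

\begin{lemma}\label{lem:cubenorm}
If $c>0$ and $0<|b|\le c/3$, then
\[
\|(a,b,c)\|=c+\max_{|s|\le1}\Bigl[as+\frac{b^2}{c}\,w\Bigl(s,\log\frac{|b|}{c}\Bigr)\Bigr].
\]
\end{lemma}

\begin{proof}
Since $c>0$, the best choice of $z$ for given $(s,t)$ with $\varphi(s,t)\le1$ is $z=1-\varphi(s,t)$. With $\beta=b/c$ this gives
\[
\|(a,b,c)\|=c+\sup_{|s|\le1}\Bigl[as+c\sup_{t:\ \varphi(s,t)\le1}\bigl(\beta t-\varphi(s,t)\bigr)\Bigr].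
\]
By the definition of $\varphi$, $\beta t-\varphi(s,t)\le q_s(\beta)$ for all $t$. Let $t^*=q_s'(\beta)$. The concave function $b'\mapsto b't^*-q_s(b')$ has a critical point at $\beta$, so $\varphi(s,t^*)=\beta t^*-q_s(\beta)$, and equality holds at $t^*$. Moreover $\varphi(s,t^*)\le|\beta||t^*|\le6\beta^2\le\frac23$, so $t^*$ is admissible. The inner supremum is thus $q_s(\beta)$, and $c\,q_s(b/c)=(b^2/c)\,w(s,\log(|b|/c))$.
\end{proof}

\subsection{The horofunctions}

For $\sigma\in[-1,1]^{\mathbb N}$ put
\[
w_\sigma(s)=1+\sum_{k\ge1}2^{-k}\bigl(1+\tfrac12\sigma_k\bigr)(1-s^{2k}),\qquad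
f_\sigma(a,b,c)=c+\max_{|s|\le1}[as+w_\sigma(s)]-\max_{|s|\le1}w_\sigma(s).
\]

\emph{Each $f_\sigma$ is a horofunction.} Kronecker's theorem \cite{HW} states that if $\lambda_1,\dots,\lambda_N$ are linearly independent over $\mathbb Q$, then for any reals $\alpha_1,\dots,\alpha_N$ and any $T,\varepsilon>0$ there is $v>T$ such that each $v\lambda_k-\alpha_k$ is within $\varepsilon$ of an integer. Choose $\theta_k$ with $\sin\theta_k=\sigma_k$. Applying the theorem to $\lambda_k=-\omega_k/2\pi$ and $\alpha_k=\theta_k/2\pi$, we find $u_N\le-N$ such that $\omega_ku_N$ is within $1/N$ of $\theta_k$ modulo $2\pi$ for $k\le N$. Then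
\[
|w(s,u_N)-w_\sigma(s)|\le\sum_{k\le N}\frac{2^{-k}}{2N}+\sum_{k>N}2^{-k}\longrightarrow0\qquad\text{uniformly in }s .
\]
Let $R_N=e^{-u_N}\to\infty$ and $p_N=-(0,R_N,R_N^2)$, points of a parabola at the chosen scales. For $x=(a,b,c)$ in a compact set, $x-p_N=(a,b_N,c_N)$ with $b_N=R_N+b$ and $c_N=R_N^2+c$. Uniformly in $x$ we have $b_N^2/c_N\to1$ and
\[
\frac{b_N}{c_N}=e^{u_N}\,\frac{1+b/R_N}{1+c/R_N^2},
\]
so $\log(b_N/c_N)-u_N\to0$, and $0<b_N\le c_N/3$ for large $N$. Since $w\le\frac52$ and $|w_u|\le\frac18$,
\[
\Bigl|\frac{b_N^2}{c_N}\,w\Bigl(s,\log\frac{b_N}{c_N}\Bigr)-w_\sigma(s)\Bigr|\le\frac52\Bigl|\frac{b_N^2}{c_N}-1\Bigr|+\frac18\Bigl|\log\frac{b_N}{c_N}-u_N\Bigr|+|w(s,u_N)-w_\sigma(s)|\longrightarrow0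
\]
uniformly in $s$ and $x$. Lemma~\ref{lem:cubenorm} gives $\|x-p_N\|-R_N^2\to c+\max_{|s|\le1}[as+w_\sigma(s)]$ uniformly on compact sets. Hence $\iota(p_N)\to f_\sigma$, and Lemma~\ref{lem:basic}(b) applies.

\emph{One stratum.} Since $1\le w_\sigma\le\frac52$, each $f_\sigma$ is at bounded distance from $|a|+c$.

\emph{The map $\sigma\mapsto f_\sigma$ is an embedding.} We have $|f_\sigma-f_{\sigma'}|\le2\max|w_\sigma-w_{\sigma'}|\le\sum_k2^{-k}|\sigma_k-\sigma_k'|$, which gives continuity for the product topology. Up to an additive constant, $a\mapsto f_\sigma(a,0,0)$ is the conjugate of $I_{[-1,1]}-w_\sigma$, which is proper, convex and lower semicontinuous. By the Fenchel--Moreau theorem $f_\sigma$ determines $w_\sigma$ up to a constant. But $w_\sigma$ is a convergent power series whose coefficient of $s^{2k}$ is $-2^{-k}(1+\frac12\sigma_k)$, so $f_\sigma$ determines $\sigma$. A continuous injection of the compact space $[-1,1]^{\mathbb N}$ into a Hausdorff space is an embedding.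

\emph{Higher dimensions.} For $n>3$ take $X\oplus\mathbb R^{n-3}$ with the norm $\|x\|+|x'|$. Then $\iota(p_N,0)(x,x')=\iota(p_N)(x)+|x'|\to f_\sigma(x)+|x'|$. These limits are horofunctions, they lie in one stratum, and they depend continuously and injectively on $\sigma$ because the $f_\sigma$ do.

\emph{No embedding in $\mathbb R^m$.} Invariance of domain states that a continuous injection of an open subset of $\mathbb R^k$ into $\mathbb R^k$ is an open map. The Hilbert cube contains an open $(m+1)$-cube. An embedding of $\overline X^h$ into $\mathbb R^m$ would map this cube injectively into the hyperplane $\mathbb R^m\times\{0\}$ of $\mathbb R^{m+1}$, which contains no nonempty open set. This completes the proof of Theorem~\ref{thm:cube}.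

\section{Faces, horofunctions and the Gaussian map}\label{sec:gauss}

From now on $X$ is an arbitrary normed space of dimension $n$. For a face $E$ of $K$ let $\mathfrak B_E=\{B(E,p):p\in X\}$, and let $\mathfrak B$ be the union of the $\mathfrak B_E$ over all faces, including $\mathfrak B_K=\iota(X)$. Since $h_E(x)-h_E(x')\le h_E(x-x')\le\|x-x'\|$, the function $h_E$ is $1$-Lipschitz, so
\begin{equation}\label{eq:Blip}
|B(E,p)-B(E,p')|\le2\|p-p'\| .
\end{equation}

\begin{lemma}\label{lem:B}
Let $E,E'$ be faces of $K$ and $p,p'\in X$.
\begin{enumerate}
\item[(a)] $B(E,p)\in\overline X^h$.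
\item[(b)] $B(E,p)=B(E',p')$ if and only if $E=E'$ and $p-p'\in V(E)^\perp$. So $p\mapsto B(E,p)$ is a bijection $V(E)\to\mathfrak B_E$, and $B(E,p)$ is a horofunction if $E\neq K$.
\item[(c)] $B(E,p)-B(E',p')$ is bounded if and only if $E=E'$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Sending $p$ to infinity along a ray produces only exposed faces, so we descend from $K$ to $E$ in steps. Suppose that $F$ is a face with $E\subsetneq F$ and $\mathfrak B_F\subset\overline X^h$; this holds for $F=K$ if $E\ne K$. Pick $y_0\in\operatorname{relint}E$. By (F4), $y_0\notin\operatorname{relint}F$, so there is $0\ne v\in V(F)$ such that $\langle\cdot,v\rangle$ attains its minimum $\mu$ over $F$ at $y_0$. The set $F'=\{y\in F:\langle y,v\rangle=\mu\}$ is a face by (F3), it contains $E$ by (F2), and $F'\neq F$ by \eqref{eq:width}, so $\dim F'<\dim F$. For $\lambda>0$,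
\[
h_F(x-p-\lambda v)+\lambda\mu=\max_{y\in F}\bigl[\langle y,x-p\rangle-\lambda(\langle y,v\rangle-\mu)\bigr]\ge h_{F'}(x-p).
\]
If $y_\lambda$ is a maximizer, this inequality bounds $\lambda(\langle y_\lambda,v\rangle-\mu)$, so all limit points of $y_\lambda$ as $\lambda\to\infty$ lie in $F'$. The maximum is at most $\langle y_\lambda,x-p\rangle$, so its upper limit is at most $h_{F'}(x-p)$. Hence $B(F,p+\lambda v)\to B(F',p)$ pointwise, and locally uniformly because all these functions are $1$-Lipschitz. So $\mathfrak B_{F'}\subset\overline X^h$. The dimension drops at each step, so we reach $E$ after at most $n$ steps.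

(b) By \eqref{eq:dict} and the Fenchel--Moreau theorem, $B(E,p)=B(E',p')$ forces $I_E+\langle\cdot,p\rangle+h_E(-p)=I_{E'}+\langle\cdot,p'\rangle+h_{E'}(-p')$. Comparing domains gives $E=E'$, and then $\langle\cdot,p-p'\rangle$ is constant on $E$. Conversely, if $\langle\cdot,p-p'\rangle=c$ on $E$, then $h_E(\cdot-p)=h_E(\cdot-p')-c$, so $B(E,p)=B(E,p')$. The case $E'=K$ shows that $B(E,p)\notin\iota(X)$ for $E\ne K$.

(c) By \eqref{eq:Blip}, $B(E,p)-h_E$ is bounded, so the condition says that $h_E-h_{E'}$ is bounded. A bounded positively homogeneous function vanishes, and $h_E=h_{E'}$ means $E=E'$ by \eqref{eq:support}.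
\end{proof}

We now want a continuous map $\overline X^h\to K$ that takes $\mathfrak B_E$ onto $\operatorname{relint}E$. The gradients of $B(E,p)$ lie in $E$, but the gradient at one point need not exist and does not depend continuously on the function. Averaging repairs both defects, and averaging against a measure of full support keeps the result away from the relative boundary of $E$. On the line, \eqref{eq:Phi} gives
\[
\Phi(\iota(p))=\int\operatorname{sign}(r-p)\,d\gamma(r)=1-2\gamma\bigl((-\infty,p]\bigr),
\]
which decreases strictly from $1$ to $-1$ and matches the horofunctions $\pm x$ with $\pm1$. In Example~\ref{ex:first}(c), $\partial f/\partial x_i$ depends only on $x_i$, so $\Phi$ is this map in each coordinate, a stratified homeomorphism $[-\infty,\infty]^2\to[-1,1]^2$.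

For a convex Lipschitz function $f$ on $X$ let $S_f(q)=\int f(q+r)\,d\gamma(r)$, a convex function of $q$. We claim that $S_f$ is $C^1$ and
\begin{equation}\label{eq:two}
\nabla S_f(q)=\int f(q+r)\,r\,d\gamma(r)=\int\nabla f(q+r)\,d\gamma(r).
\end{equation}
Write $\gamma(r)=(2\pi)^{-n/2}e^{-|r|^2/2}$ also for the density. Then $S_f(q)=\int f(r)\gamma(r-q)\,dr$ and $\nabla_q\gamma(r-q)=(r-q)\gamma(r-q)$. Since $f$ grows at most linearly, we may differentiate under the integral, which gives the first formula; it is continuous in $q$ because $f$ is Lipschitz. For the second formula, the difference quotients of $q\mapsto f(q+r)$ are bounded and converge for almost every $r$, so dominated convergence applies. Thus $\Phi(f)=\nabla S_f(0)=\int f(r)\,r\,d\gamma(r)$. In this last form $\Phi$ is continuous on $\overline X^h$, by dominated convergence with the bound $|f(r)|\le\|r\|$.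

\begin{lemma}\label{lem:relint}
Let $f\in\overline X^h$ and let $E$ be a face of $K$. If $f-h_E$ is bounded above, then $\Phi(f)\in E$; in particular $\Phi(\overline X^h)\subset K$. If $f-h_E$ is bounded, then $\Phi(f)\in\operatorname{relint}E$.
\end{lemma}

\begin{proof}
Let $f\le h_E+M$, and let $f$ be differentiable at $r$. Convexity gives, for $x\in X$ and $\lambda>0$,
\[
\lambda\langle\nabla f(r),x\rangle\le f(r+\lambda x)-f(r)\le h_E(r)+\lambda h_E(x)+M-f(r).
\]
Dividing by $\lambda\to\infty$ yields $\langle\nabla f(r),x\rangle\le h_E(x)$. Integrating in $r$ gives $\langle\Phi(f),x\rangle\le h_E(x)$ for all $x$, so $\Phi(f)\in E$ by \eqref{eq:support}. Every $f\in\overline X^h$ satisfies $f\le\|\cdot\|=h_K$.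

Now let $|f-h_E|\le M$ and suppose $\Phi(f)\notin\operatorname{relint}E$. Take $0\ne w\in V(E)$ with $\langle\Phi(f),w\rangle=h_E(w)$. The function $r\mapsto h_E(w)-\langle\nabla f(r),w\rangle$ is nonnegative with $\gamma$-integral $0$, so it vanishes almost everywhere. By convexity, $f(r+w)-f(r)\ge\langle\nabla f(r),w\rangle=h_E(w)$ for almost every $r$, hence for every $r$ by continuity. Summing over $r=-w,-2w,\dots,-kw$ gives $-f(-kw)\ge k\,h_E(w)$. On the other hand $f(-kw)\ge k\,h_E(-w)-M$. So $k\,(h_E(w)+h_E(-w))\le M$ for all $k$, contrary to \eqref{eq:width}.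
\end{proof}

\begin{lemma}\label{lem:param}
For each face $E$ the map $\Theta_E:V(E)\to\operatorname{relint}E$, $\Theta_E(p)=\Phi(B(E,p))$, is a homeomorphism. Hence $\Phi$ maps $\mathfrak B_E$ bijectively onto $\operatorname{relint}E$, and $\mathfrak B$ bijectively onto $K$.
\end{lemma}

\begin{proof}
Write $V=V(E)$ and $S=S_{h_E}$. The map $\Theta_E$ is continuous by \eqref{eq:Blip}, and it takes values in $\operatorname{relint}E$ by Lemmas~\ref{lem:B}(c) and~\ref{lem:relint}. Since $S_{B(E,p)}(q)=S(q-p)-h_E(-p)$, we have $\Theta_E(p)=\nabla S(-p)$.

\emph{Injectivity.} Suppose $\nabla S(q_0+w)=\nabla S(q_0-w)$ with $q_0,w\in V$, $w\ne0$. The convex function $\lambda\mapsto S(q_0+\lambda w)$ has the same derivative at $\lambda=\pm1$, so it is affine on $[-1,1]$, and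
\[
\int\bigl[h_E(q_0+r+w)+h_E(q_0+r-w)-2h_E(q_0+r)\bigr]\,d\gamma(r)=0 .
\]
The integrand is continuous and nonnegative and $\gamma$ has full support, so the integrand vanishes identically. At $r=-q_0$ this reads $h_E(w)+h_E(-w)=0$, contrary to \eqref{eq:width}.

\emph{Surjectivity.} Let $y\in\operatorname{relint}E$, and choose $\rho>0$ with $y+v\in E$ for all $v\in V$, $|v|\le\rho$. Since $\gamma$ has mean $0$, Jensen's inequality gives $S(q)\ge h_E(q)$, so $S(q)-\langle y,q\rangle\ge\rho|q|$ for $q\in V$. Hence $S-\langle y,\cdot\rangle$ attains its minimum over $V$ at some $q\in V$, and there $\nabla S(q)-y\perp V$. But $\nabla S(q)=\Theta_E(-q)\in E$, so $\nabla S(q)-y\in V$. Therefore $y=\Theta_E(-q)$.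

The set $\operatorname{relint}E$ is open in the affine hull of $E$, a translate of $V$, so $\Theta_E$ is open by invariance of domain. The last statement follows from Lemma~\ref{lem:B}(b) and (F1).
\end{proof}

With Lemma~\ref{lem:B}(a), this proves the first assertion of Theorem~\ref{thm:class}: $\Phi$ is a continuous surjection onto $K$.

\section{Closed families of faces}\label{sec:closed}

This section proves the implication (i)$\Rightarrow$(ii) of Theorem~\ref{thm:class}.

\subsection{Epi-convergence}

Functions $g_j:\mathbb R^n\to(-\infty,\infty]$ \emph{epi-converge} to $g$ if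
\begin{enumerate}
\item[(E1)] $\liminf g_j(y_j)\ge g(y)$ whenever $y_j\to y$, and
\item[(E2)] for every $y$ there are $y_j\to y$ with $g_j(y_j)\to g(y)$.
\end{enumerate}
Both properties pass to subsequences. Locally uniform convergence to a continuous function implies epi-convergence, since then $g_j(y_j)\to g(y)$ for all $y_j\to y$. Wijsman's theorem \cite[Theorem 11.34]{RW} states that for proper, convex, lower semicontinuous $g_j$ and $g$, the $g_j$ epi-converge to $g$ if and only if the $g_j^*$ epi-converge to $g^*$.

Let $f=\lim\iota(p_j)$, and put $a_j(y)=\langle y,p_j\rangle+\|p_j\|$ and $g_j=a_j+I_K$. By \eqref{eq:dict}, $g_j^*=\iota(p_j)$ and so $g_j=\iota(p_j)^*$. Wijsman's theorem shows that $g_j$ epi-converges to $g=f^*$, and we want $g$ to be affine on a face. The pillow shows what can go wrong. For the sequence $p_m$ in Lemma~\ref{lem:pillowhoro}, the values $a_m(s,0,1)=\|p_m\|-m-\beta s$ on the edge $J$ converge to the affine function $\eta_\kappa(\beta)-\beta s$. But $f_{\beta,\kappa}$ is the conjugate of the function equal to $\eta_\kappa(\beta)-\beta s-\kappa(1-s^2)$ on $J$ and $+\infty$ off $J$, so this smaller,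 strictly convex function is the epi-limit when $\kappa>0$. The points $y_m$ in (E2) then lie off the edge.

To transfer the identity $a_j(y_j+w)+a_j(y_j-w)=2a_j(y_j)$ to the limit, we need room to move symmetrically inside $K$ around the points $y_j$, not only around $y$. For $y\in K$ let
\[
V(y)=V(F(y)),\qquad D(y)=\{w:\ y+w\in K\text{ and }y-w\in K\}.
\]
The set $D(y)$ is compact, convex and symmetric. It lies in $V(y)$ because $y\pm w\in F(y)$ by the definition of a face, and it is a neighborhood of $0$ in $V(y)$ because $y\in\operatorname{relint}F(y)$. In the pillow, the extreme points of Remark~\ref{rem:cylinder} have $D=\{0\}$ while their limit has $D=[-1,1]\times\{0\}\times\{0\}$: all room is lost.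

\subsection{Room is not lost in the limit}

\begin{lemma}\label{lem:room}
Assume that the set of faces of $K$ is closed in the Hausdorff metric. If $y_j\to y$ in $K$ and $D(y_j)\to D_\infty$ in the Hausdorff metric, then $D_\infty$ contains a neighborhood of $0$ in $V(y)$.
\end{lemma}

The hypothesis says that a limit of the faces $F(y_j)$ is a face, which then contains $F(y)$. This alone does not give room at $y_j$, because $y_j$ may be close to the relative boundary of $F(y_j)$. In the square $[-1,1]^2$, for example, $y_j=(0,1-\frac1j)$ has $F(y_j)=K$ but $D(y_j)=[-1,1]\times[-\frac1j,\frac1j]$. A short push in the thin direction moves $y_j$ to $(0,1)$, whose face has no thin direction. The proof does this in general: it pushes $y_j$ in the thin directions until none is left and applies the hypothesis to the faces so obtained.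

\begin{proof}
Since $K$ is closed, $D_\infty\subset D(y)\subset V(y)$. The set $D_\infty$ is convex and symmetric. If $w_1,\dots,w_k\in D_\infty$ form a basis of $L=\operatorname{span}D_\infty$, then the convex hull of $\pm w_1,\dots,\pm w_k$ is a neighborhood of $0$ in $L$ contained in $D_\infty$. So it suffices to prove $\dim V(y)\le\dim L$. Let
\[
\delta_j=\max\{|w|:\ w\in D(y_j)\cap L^\perp\}.
\]
Then $\delta_j\to0$, because a limit point of vectors $w_j\in D(y_j)\cap L^\perp$ lies in $D_\infty\cap L^\perp\subset L\cap L^\perp=\{0\}$.

Fix $j$. We construct $y_j^*\in K$ with $|y_j^*-y_j|\le2^n\delta_j$ and $V(y_j^*)\cap L^\perp=\{0\}$. Put $y^0=y_j$, and suppose that $y^i\in K$ is given with $D(y^i)\subset2^iD(y_j)$. If $V(y^i)\cap L^\perp=\{0\}$, stop and put $y_j^*=y^i$. Otherwise pick a unit vector $e\in V(y^i)\cap L^\perp$. The set $\{\lambda\in\mathbb R:y^i+\lambda e\in K\}$ is a compact interval with $0$ in its interior; replacing $e$ by $-e$ if necessary, it is $[-\tau',\tau]$ with $0<\tau\le\tau'$. Then $\tau e\in D(y^i)\cap L^\perp\subset2^i(D(y_j)\cap L^\perp)$, so $\tau\le2^i\delta_j$. Put $y^{i+1}=y^i+\tau e$.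

\emph{The dimension drops.} We have $y^{i+1}\in F(y^i)$ because $\tau e\in D(y^i)$. Also $y^{i+1}\notin\operatorname{relint}F(y^i)$, because $e\in V(y^i)$ and $y^{i+1}+\eta e\notin K$ for $\eta>0$. So $F(y^{i+1})\subsetneq F(y^i)$ by (F2), and $\dim F(y^{i+1})<\dim F(y^i)$ by (F4).

\emph{Thin directions stay thin.} If $w\in D(y^{i+1})$, then
\[
y^i\pm\tfrac12w=\tfrac12\bigl(y^{i+1}\pm w\bigr)+\tfrac12\bigl(y^i-\tau e\bigr)\in K,
\]
so $D(y^{i+1})\subset2D(y^i)\subset2^{i+1}D(y_j)$.

The process stops after at most $n$ steps, with total displacement at most $\sum_{i<n}2^i\delta_j\le2^n\delta_j$.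

Now $y_j^*\to y$, and $V(y_j^*)\cap L^\perp=\{0\}$ gives $\dim F(y_j^*)\le\dim L$. Along a subsequence $F(y_j^*)$ converges to a set $E$, which contains $y$. By hypothesis $E$ is a face; this is the only use of (i) in the section. So $F(y)\subset E$ by (F2). Finally $\dim E\le\dim L$: if $E$ contained $\dim L+2$ affinely independent points, then for large $j$ nearby points of $F(y_j^*)$ would be affinely independent too. Hence $\dim V(y)=\dim F(y)\le\dim L$.
\end{proof}

\subsection{All horofunctions come from faces}

\begin{proposition}\label{prop:onetwo}
If the set of faces of $K$ is closed in the Hausdorff metric, then every horofunction has the form $B(E,p)$ with $E$ a proper face.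
\end{proposition}

\begin{proof}
Let $f=\lim\iota(p_j)$ be a horofunction, with $a_j$, $g_j$ and $g=f^*$ as above. Then $g$ is proper, convex and lower semicontinuous, and $f=g^*$. From $f\le h_K$ we get $g\ge h_K^*=I_K$, so $g\ge0$ and $\operatorname{dom}g\subset K$.

\emph{Step 1: if $y\in\operatorname{dom}g$, then $g$ is finite and affine on $\{y+w:w\in V(y),\ |w|\le\rho\}$ for some $\rho>0$.} By (E2) there are $y_j\to y$ with $g_j(y_j)\to g(y)<\infty$; so $y_j\in K$ for large $j$ and $a_j(y_j)\to g(y)$. Pass to a subsequence along which $D(y_j)\to D_\infty$. By Lemma~\ref{lem:room}, $D_\infty$ contains $U=\{w\in V(y):|w|\le\rho\}$ for some $\rho>0$. For $w\in U$ pick $w_j\in D(y_j)$ with $w_j\to w$. Then $y_j\pm w_j\in K$, and (E1) gives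
\[
g(y+w)+g(y-w)\le\liminf\,\bigl[a_j(y_j+w_j)+a_j(y_j-w_j)\bigr]=2\lim a_j(y_j)=2g(y).
\]
So both values are finite, and by convexity equality holds. The function $w\mapsto g(y+w)-g(y)$ on $U$ is thus convex and odd; an odd convex function is also concave, hence affine.

\emph{Step 2: the face.} Choose $y\in\operatorname{relint}(\operatorname{dom}g)$ and let $E=F(y)$. Then $\operatorname{dom}g\subset E$ by (F2). Let $\ell=\langle\cdot,p\rangle+c$ be an affine function that agrees with $g$ near $y$ in $E$, as given by Step~1, and let $A=\operatorname{dom}g\cap\operatorname{relint}E$, a convex set that contains $y$. Every $y'\in A$ has $F(y')=E$, so by Step~1 the set $A$ is open in $\operatorname{relint}E$ and $g$ is affine near each point of $A$. Along the segment from $y$ to $y'\in A$, the function $g$ is locally affine, hence affine, and it agrees with $\ell$ near $y$; so $g=\ell$ on $A$. If $y'_k\in A$ tend to $y'\in\operatorname{relint}E$, lower semicontinuity gives $g(y')\le\lim\ell(y_k')<\infty$. So $A$ is also closed in the connected set $\operatorname{relint}E$, and $A=\operatorname{relint}E$.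

\emph{Step 3: $g=\ell$ on $E$.} Let $v\in E$ and $v_\theta=(1-\theta)v+\theta y$, which lies in $\operatorname{relint}E$ for $0<\theta\le1$. Lower semicontinuity gives $g(v)\le\lim_{\theta\to0}\ell(v_\theta)=\ell(v)$. Convexity gives $\ell(v_\theta)=g(v_\theta)\le(1-\theta)g(v)+\theta g(y)$, and so $\ell(v)\le g(v)$ as $\theta\to0$.

Thus $g=I_E+\langle\cdot,p\rangle+c$, and $f=h_E(\cdot-p)-c$ by \eqref{eq:dict}. Since $f(0)=0$, we get $c=h_E(-p)$ and $f=B(E,p)$. As $f\notin\iota(X)$, the face $E$ is proper.
\end{proof}

\section{The classification and low dimensions}\label{sec:proof}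

\begin{proof}[Proof of Theorem~\ref{thm:class}]
The first assertion was proved in Section~\ref{sec:gauss}, and (i)$\Rightarrow$(ii) is Proposition~\ref{prop:onetwo}.

(ii)$\Rightarrow$(i). Let faces $E_j$ converge to a compact set $C$, which is convex. If $E_j=K$ for infinitely many $j$, then $C=K$. Otherwise $h_{E_j}=B(E_j,0)$ is a horofunction for large $j$ by Lemma~\ref{lem:B}, and $h_{E_j}\to h_C$ locally uniformly. So $h_C$ is a horofunction by Lemma~\ref{lem:basic}(c), and $h_C=B(E,p)$ by (ii). Taking conjugates gives $I_C=I_E+\langle\cdot,p\rangle+h_E(-p)$, and comparing domains gives $C=E$, a face.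

(ii)$\Rightarrow$(iii). By (ii), $\overline X^h=\mathfrak B$. By Lemma~\ref{lem:param}, $\Phi$ is a continuous bijection from a compact space onto a Hausdorff space.

(iii)$\Rightarrow$(iv), with $\Psi=\Phi$. Since $\Phi$ is injective and $\Phi(\mathfrak B)=K$, we have $\overline X^h=\mathfrak B$. So the horofunctions are the $B(E,p)$ with $E\ne K$, and by Lemma~\ref{lem:B}(c) the strata are the sets $\mathfrak B_E$, $E\ne K$. By Lemma~\ref{lem:param}, $\Phi$ maps $\mathfrak B_E$, the stratum of $h_E$, onto $\operatorname{relint}E$, and these sets have union $\partial K$ by (F4).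

(iv)$\Rightarrow$(ii). Let $\mathcal C_E$ be the stratum of $h_E$, for $E$ a proper face; it contains $\mathfrak B_E$. If $f$ is a horofunction, then $\Psi(f)\in\partial K$ lies in some $\operatorname{relint}E=\Psi(\mathcal C_E)$, so $f\in\mathcal C_E$ because $\Psi$ is injective. It remains to show $\mathcal C_E=\mathfrak B_E$. Nothing is known about $\Psi$ beyond (iv), so we use it only to see that $\mathcal C_E$ is homeomorphic to $\operatorname{relint}E$, a connected manifold of dimension $\dim E$, and we show that $\mathfrak B_E$ is open and closed in $\mathcal C_E$.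

By \eqref{eq:Blip} and Lemma~\ref{lem:B}(b), $p\mapsto\Psi(B(E,p))$ is a continuous injection of $V(E)$ into $\operatorname{relint}E$. The dimensions agree, so its image is open in $\operatorname{relint}E$ by invariance of domain, and $\mathfrak B_E$ is open in $\mathcal C_E$. For closedness we use $\Phi$. Let $p_j\in V(E)$ and $B(E,p_j)\to f\in\mathcal C_E$. Then $\Theta_E(p_j)\to\Phi(f)$, and $\Phi(f)\in\operatorname{relint}E$ by Lemma~\ref{lem:relint}. By Lemma~\ref{lem:param}, $p_j$ converges to $p=\Theta_E^{-1}(\Phi(f))$, so $f=B(E,p)$ by \eqref{eq:Blip}. Since $\mathfrak B_E$ is nonempty and $\mathcal C_E$ is connected, $\mathcal C_E=\mathfrak B_E$.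
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:low}]
We check condition (i). If the norm is polyhedral, $K$ is a polytope and has finitely many faces; the same holds for $\dim X\le1$. A finite set is closed. If $K$ is strictly convex, that is, $\partial K$ contains no segment, then the faces are $K$ and the singletons $\{y\}$, $y\in\partial K$, and these form a closed family.

Let $\dim X=2$ and let faces $E_j$ converge to $C$. If $E_j=K$ infinitely often, then $C=K$. So let all $E_j$ be proper, that is, extreme points or segments, which we call edges. Fix $\rho>0$ such that $K$ contains the disk of radius $\rho$ about $0$. Since $0$ is interior to $K$, each ray from $0$ meets $\partial K$ in exactly one point. For an edge $I$, the supporting line at the midpoint of $I$ contains $I$, so the line through $I$ has distance at least $\rho$ from $0$. Therefore $U_I=\{\lambda v:\lambda>0,\ v\in\operatorname{relint}I\}$ is an open sector, and $U_I\cap\partial K=\operatorname{relint}I$. By (F1), the sectors of distinct edges are disjoint.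

Suppose first that infinitely many $E_j$ have length at least $\varepsilon>0$. For an edge $I$ of length at least $\varepsilon$, the triangle with base $I$ and apex $0$ lies in $K$, has area at least $\frac12\varepsilon\rho$, and has its interior in $U_I$. As $K$ has finite area, there are only finitely many such edges. So a subsequence of $(E_j)$ is constant, and $C$ is a face.

Otherwise the lengths tend to $0$ and $C=\{y\}$ with $y\in\partial K$. Each $E_j$ contains an extreme point $e_j$ of $K$, namely $E_j$ itself or an endpoint of it by (F3), and $e_j\to y$. If $y$ were not extreme, then $I=F(y)$ would be an edge, and for large $j$ we would have $e_j\in U_I\cap\partial K=\operatorname{relint}I$. This is impossible for an extreme point, so $\{y\}$ is a face.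

The last sentence of the corollary follows from Theorem~\ref{thm:pillow}. The planar argument breaks down for $n\ge3$ because the cone over an open edge is no longer an open set, which leaves room for extreme points near the edge, as in Remark~\ref{rem:cylinder}.
\end{proof}

\begin{thebibliography}{9}

\bibitem{thesis}
\emph{Geometry and Topology of Horofunction Compactifications},
\texttt{https://kar.kent.ac.uk/111237/1/12Power2025PhDFinal.pdf}.

\bibitem{HW}
Hardy and Wright, Theorem 444.

\bibitem{Rock}
Rockafellar, \emph{Convex Analysis}.

\bibitem{RW}
Rockafellar and Wets, \emph{Variational Analysis}.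

\end{thebibliography}
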